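
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Two notions of $q$-plurisubharmonicity on analytic sets}


\begin{abstract}
An upper semicontinuous function on an analytic subset $A$ of an open set in $\mathbb C^n$ can be called $q$-plurisubharmonic either because it extends locally to a $q$-plurisubharmonic function of the ambient space, or, in a weak sense, because its compositions with holomorphic maps from $(q+1)$-dimensional domains into $A$ are $q$-plurisubharmonic. We show that for every $q\ge1$ the two classes differ in general: on the product of the cone $x_1^3+x_2^3+x_3^3=0$ with $\mathbb C^{q-1}$, the function equal to $0$ at the origin and $-1$ elsewhere is weakly $q$-plurisubharmonic but not $q$-plurisubharmonic. We then prove that the classes agree if $\dim A\le q$, and also if every local irreducible component of $A$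 of dimension $k\ge q+1$ is a finite image of $(\mathbb C^k,0)$. When $\dim A\le q+1$ the latter condition is also necessary.
\end{abstract}

\section{Introduction}

\subsection{The two definitions}

Functions take values in $[-\infty,\infty)$, and ``usc'' means upper semicontinuous. Let $\Omega\subset\mathbb C^n$ be open and let $q\ge0$ be an integer.

\begin{definition}\label{def:qpsh}
A usc function $\Psi$ on $\Omega$ is \emph{$q$-plurisubharmonic} ($q$-psh) if it satisfies the following local maximum principle. Whenever $L\subset\mathbb C^n$ is a complex affine subspace of dimension $q+1$, $B\subset L\cap\Omega$ is a compact ball of $L$, and $h$ is pluriharmonic on a neighborhood of $B$ in $L$, the inequality $\Psi\le h$ on $\partial B$ implies $\Psi\le h$ on $B$.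
\end{definition}

For $q=0$ these are the plurisubharmonic functions. For $q\ge n$ there is nothing to test, and every usc function is $q$-psh. The integer $q$ counts directions in which the function is allowed to be ``concave'': a $C^2$ function is $q$-psh if and only if its Levi form has at most $q$ negative eigenvalues at each point (Lemma~\ref{lem:calculus}(c)).

Now let $A\subset\Omega$ be an analytic subset, that is, a closed subset which is locally the common zero set of finitely many holomorphic functions, and let $\psi$ be a usc function on $A$.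

\begin{definition}\label{def:classes}
(1) $\psi$ is \emph{$q$-psh on $A$}, written $\psi\in\mathcal{PSH}_q(A)$, if every $p\in A$ has an open neighborhood $U$ in $\Omega$ and a $q$-psh function $\Psi$ on $U$ with $\Psi=\psi$ on $A\cap U$.

(2) $\psi$ is \emph{weakly $q$-psh on $A$}, written $\psi\in\mathcal{WPSH}_q(A)$, if for every domain $D\subset\mathbb C^{q+1}$ and every holomorphic map $f:D\to\mathbb C^n$ with $f(D)\subset A$ the function $\psi\circ f$ is $q$-psh on $D$.
\end{definition}

The first definition refers to the embedding of $A$; the second is intrinsic. One always has $\mathcal{PSH}_q(A)\subset\mathcal{WPSH}_q(A)$ (Lemma~\ref{lem:calculus}(e)). The question, posed in \cite{problem}, is whether equality holds: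
\begin{quote}
Is every upper semicontinuous weakly $q$-psh function on an analytic set $q$-psh, for every $q\ge1$?
\end{quote}

Several facts suggest the answer yes. Forn\ae ss and Narasimhan proved $\mathcal{PSH}_0(A)=\mathcal{WPSH}_0(A)$ for every analytic set $A$. Popa-Fischer proved, for every $q\ge1$, that a \emph{continuous} function on $A$ is weakly $q$-psh if and only if it is $q$-psh. Finally, let $\psi$ be weakly $q$-psh; then nothing can go wrong at a regular point of $A$. Indeed, in local coordinates $(y',y'')$ on a polydisc, with $A=\{y''=0\}$, put $\Psi(y',y'')=\psi(y',0)$. On an affine subspace $L$ of dimension $q+1$ in these coordinates, $\Psi$ is the composition of $\psi$ with the map $(y',y'')\mapsto(y',0)$ from a domain in $L$ into $A$. Hence $\Psi$ is $q$-psh in these coordinates, and $q$-plurisubharmonicity does not depend on the coordinates (Lemma~\ref{lem:test}).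

Nevertheless the answer is no. By what was just said, a counterexample has to combine a singularity of $A$ with a discontinuity of $\psi$.

\subsection{Results}

\begin{theorem}\label{thm:counter}
Let $q\ge1$, let
\[
A=\{(x,t)\in\mathbb C^3\times\mathbb C^{q-1}:\ x_1^3+x_2^3+x_3^3=0\},
\]
and let $\psi(0)=0$, $\psi=-1$ on $A\setminus\{0\}$. Then $\psi\in\mathcal{WPSH}_q(A)$, but $\psi\notin\mathcal{PSH}_q(A)$. More generally, for each $d\ge q+1$ the function $\tilde\psi(z,y)=\psi(z)$ on the $d$-dimensional analytic set $A\times\mathbb C^{d-q-1}$ is weakly $q$-psh but not $q$-psh.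
\end{theorem}

A holomorphic map germ $\pi:(\mathbb C^k,0)\to(A,p)$ is called \emph{finite} if $0$ is an isolated point of $\pi^{-1}(p)$. The obstruction behind Theorem~\ref{thm:counter} is the failure of the following condition:
\begin{itemize}
\item[$(F_q)$] for every $p\in A$, each irreducible component of dimension $k\ge q+1$ of the germ $(A,p)$ is the image of a finite holomorphic map germ $(\mathbb C^k,0)\to(A,p)$.
\end{itemize}

\begin{theorem}\label{thm:positive}
Let $q\ge0$ and let $A$ be an analytic subset of an open set in $\mathbb C^n$.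
\begin{itemize}
\item[(a)] If $\dim A\le q$, then every usc function on $A$ is in $\mathcal{PSH}_q(A)$. In particular, $\mathcal{PSH}_q(A)=\mathcal{WPSH}_q(A)$.
\item[(b)] If $(F_q)$ holds, then $\mathcal{PSH}_q(A)=\mathcal{WPSH}_q(A)$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:iff}
Let $q\ge0$ and $\dim A\le q+1$. Then $\mathcal{PSH}_q(A)=\mathcal{WPSH}_q(A)$ if and only if $(F_q)$ holds.
\end{theorem}

Theorems~\ref{thm:counter} and \ref{thm:positive}(a) together show that, for $q\ge1$, equality holds for all $d$-dimensional $A$ if and only if $d\le q$. Condition $(F_q)$ holds, for instance, if the normalization of $A$ is smooth or has only quotient singularities: the irreducible components of $(A,p)$ are the finite images of the germs of the normalization at the points over $p$, and a germ $\mathbb C^k/G$ with $G$ finite is a finite image of $\mathbb C^k$.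

Sections~\ref{sec:onepoint} and \ref{sec:counter} prove Theorem~\ref{thm:counter} and are self-contained. The remaining sections prove Theorems~\ref{thm:positive} and \ref{thm:iff}; besides standard local analytic geometry they use one published theorem, S\l odkowski's theorem on sums of $q$-psh functions.

\section{The one-point function}\label{sec:onepoint}

\subsection{What it tests}

The simplest discontinuous usc functions take two values. For $p\in A$ let
\[
\psi_p(p)=0,\qquad \psi_p=-1\ \text{ on } A\setminus\{p\}.
\]
When is $\psi_p$ weakly $q$-psh? Let $f:D\to A$ be holomorphic, $D\subset\mathbb C^{q+1}$. Then $\psi_p\circ f$ is $0$ on $Z=f^{-1}(p)$ and $-1$ elsewhere. If $Z$ has an isolated point $a$, then on a small ball around $a$ the constant $h=-1$ dominates $\psi_p\circ f$ on the boundary but not at the center, so $\psi_p\circ f$ is not $q$-psh. The next lemma says that isolated points of $Z$ are the only obstruction. We allow the lower value $-\infty$ for later use.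

\begin{lemma}\label{lem:twovalued}
Let $D\subset\mathbb C^N$ be open, $N\ge1$, let $Z\subset D$ be a closed analytic subset without isolated points (possibly empty), and let $\alpha\in[-\infty,0)$. The function $\chi$ equal to $0$ on $Z$ and to $\alpha$ on $D\setminus Z$ is $(N-1)$-psh on $D$.
\end{lemma}

\begin{proof}
Since $Z$ is closed, $\chi$ is usc. The only affine subspace to test is $L=\mathbb C^N$. Let $B\subset D$ be a closed ball with center $b$ and radius $\rho$, let $h$ be pluriharmonic near $B$, and let $\chi\le h$ on $\partial B$. By the minimum principle $h\ge\alpha$ on $B$, so we must show $h\ge0$ on $Z\cap B$.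

Suppose $m=\min_{Z\cap B}h<0$. Choose $\varepsilon>0$ with $\varepsilon\rho^2<-m$ and put $h_\varepsilon(z)=h(z)-\varepsilon|z-b|^2$. On $Z\cap\partial B$ we have $h\ge0$, hence $h_\varepsilon\ge-\varepsilon\rho^2>m\ge\min_{Z\cap B}h_\varepsilon$. So this last minimum is attained at some $x_0\in Z$ in the interior of $B$. Since $\dim_{x_0}Z\ge1$, there is a nonconstant holomorphic disc $\gamma:\Delta\to Z\cap\operatorname{int}B$ with $\gamma(0)=x_0$ (parametrize a curve germ in $Z$ through $x_0$). The function $-h_\varepsilon\circ\gamma=-h\circ\gamma+\varepsilon|\gamma-b|^2$ is subharmonic with a maximum at $0$, hence constant. But its Laplacian is $4\varepsilon|\gamma'|^2\not\equiv0$, a contradiction.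
\end{proof}

Therefore
\begin{equation}\label{eq:isolated}
\psi_p\in\mathcal{WPSH}_q(A)\iff
\begin{array}{l}\text{for no domain } D\subset\mathbb C^{q+1}\text{ and no holomorphic map } f:D\to A\\ \text{does } f^{-1}(p)\text{ have an isolated point.}\end{array}
\end{equation}

\subsection{Three surfaces in $\mathbb C^3$}

Let $q=1$, so that we map two-dimensional domains into a surface $A\subset\mathbb C^3$, and let $p=0$.

\emph{The plane $x_3=0$.} The map $f(s,t)=(s,t,0)$ has $f^{-1}(0)=\{0\}$, so $\psi_0\notin\mathcal{WPSH}_1(A)$.

\emph{The quadric cone $x_1x_2=x_3^2$.} Again $f(s,t)=(s^2,t^2,st)$ has $f^{-1}(0)=\{0\}$, and $\psi_0\notin\mathcal{WPSH}_1(A)$.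

\emph{The cubic cone $x_1^3+x_2^3+x_3^3=0$.} Suppose that $f=(f_1,f_2,f_3):\mathbb C^2\to A$ has components which are homogeneous polynomials of the same degree, and $f^{-1}(0)=\{0\}$. Then the degree is positive, and $f$ induces a holomorphic map $\mathbb P^1\to E$ into the smooth plane cubic $E=\{x_1^3+x_2^3+x_3^3=0\}\subset\mathbb P^2$. As a Riemann surface, $E=\mathbb C/\Lambda$ for a lattice $\Lambda$. Since $\mathbb P^1$ is simply connected, the map lifts to a holomorphic function $\mathbb P^1\to\mathbb C$, which is constant. Thus $f=\lambda e$ with a fixed vector $e\in\mathbb C^3$ and a homogeneous polynomial $\lambda$ of positive degree in two variables. But the zero set of $\lambda$ has no isolated points, a contradiction. So homogeneous maps do not isolate the vertex of the cubic cone. Section~\ref{sec:counter} proves this for all holomorphic maps, replacing the lifting argument by a descent.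

\subsection{No strict maxima on hypersurfaces}

It remains to see that $\psi_p$ has no $q$-psh extension. If $A$ were a $(q+1)$-dimensional affine subspace this would be obvious: take $L=A$ and constant $h$ in Definition~\ref{def:qpsh}. A singular $A$ contains no such $L$ through $p$ in general, so we move off $A$. We penalize the distance from $A=\{P=0\}$ by $-C|P|^2$ and work on the tangent spaces of the level sets of $P$. Along such a space $P$ differs from a constant only by terms of order at least two, so $|P|^2$ is pluriharmonic up to an error of fourth order.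

\begin{lemma}\label{lem:nomax}
Let $q\ge0$, let $P$ be holomorphic and $\Psi$ be $q$-psh near a point $p\in\mathbb C^{q+2}$, with $P(p)=0$ and $\Psi(p)>-\infty$. Then the restriction of $\Psi$ to $X=\{P=0\}$ does not have a strict local maximum at $p$.
\end{lemma}

\begin{proof}
We may assume $p=0$ and $\Psi(0)=0$. Suppose that $\Psi<0$ on $X\cap\bar B_s\setminus\{0\}$, where $\bar B_s=\{|z|\le s\}$ and $P,\Psi$ are defined near $\bar B_s$. As $\Psi$ is usc, there is $\eta>0$ with $\Psi\le-2\eta$ on the compact set $X\cap\partial B_s$. Choose $\delta>0$ with $\delta s^2<\eta$, and for $C>0$ let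
\[
v_C=\Psi+\delta|z|^2-C|P|^2 .
\]

For large $C$ we have $v_C<0$ on $\partial B_s$. Otherwise there are $C_\nu\to\infty$ and $z_\nu\in\partial B_s$ with $v_{C_\nu}(z_\nu)\ge0$, that is, $C_\nu|P(z_\nu)|^2\le\Psi(z_\nu)+\delta s^2$. Since $\Psi$ is bounded above on $\bar B_s$, $P(z_\nu)\to0$. A limit point $z^*$ of $(z_\nu)$ lies in $X\cap\partial B_s$, and upper semicontinuity gives $\Psi(z^*)\ge-\delta s^2>-\eta$, a contradiction.

Fix such a $C$. Since $v_C(0)=0$, the maximum of $v_C$ over $\bar B_s$ is attained at some $a$ with $|a|<s$, and $\Psi(a)>-\infty$. Let $Y\subset\ker dP(a)$ be a complex subspace of dimension $q+1$; it exists because the kernel has dimension at least $(q+2)-1$. This is where the codimension of $X$ enters. For small $\zeta\in Y$ write $P(a+\zeta)=P(a)+Q(\zeta)$ with $Q$ holomorphic and $Q(\zeta)=O(|\zeta|^2)$. From $v_C(a+\zeta)\le v_C(a)$ we get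
\begin{align*}
\Psi(a+\zeta)&\le\Psi(a)-\delta\bigl(|a+\zeta|^2-|a|^2\bigr)+C\bigl(|P(a)+Q(\zeta)|^2-|P(a)|^2\bigr)\\
&=\Psi(a)+H(\zeta)-\delta|\zeta|^2+C|Q(\zeta)|^2,
\end{align*}
where $H(\zeta)=-2\delta\operatorname{Re}\langle\zeta,a\rangle+2C\operatorname{Re}\bigl(\overline{P(a)}\,Q(\zeta)\bigr)$ is pluriharmonic on $Y$ near $0$, and $H(0)=0$. For small $\rho>0$ we have $C|Q(\zeta)|^2\le\frac\delta2|\zeta|^2$ for $|\zeta|\le\rho$. Hence on the sphere $|\zeta|=\rho$ in $L=a+Y$ the function $\Psi$ is at most $h:=\Psi(a)+H-\frac\delta2\rho^2$, while $h(a)<\Psi(a)$. Since $\dim L=q+1$, this contradicts the $q$-plurisubharmonicity of $\Psi$.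
\end{proof}

So a hypersurface $A\subset\mathbb C^{q+2}$ with a point $p$ that no map from a $(q+1)$-dimensional domain isolates is a counterexample. For $q=0$ no such point exists, because a curve germ in $A$ through $p$ is parametrized by a disc.

\section{The cubic cone}\label{sec:counter}

We show that the zeros of a holomorphic map into the cubic cone are never isolated in dimension $\ge2$. After division by common factors, the three linear factors of $g_1^3+g_2^3$ are pairwise coprime with product a cube, so each of them is a cube. Their cube roots give a new solution of the same equation that vanishes to a third of the original order, and this cannot be repeated forever.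

\begin{lemma}\label{lem:descent}
Let $\mathcal O$ be the ring of germs of holomorphic functions at $a\in\mathbb C^N$, and let $g=(g_1,g_2,g_3)\in\mathcal O^3$ satisfy $g_1^3+g_2^3+g_3^3=0$ and $g(a)=0$. Then $\dim_a\{g=0\}\ge N-1$.
\end{lemma}

\begin{proof}
We may assume $g\ne0$. The ring $\mathcal O$ is a unique factorization domain. Write $g=d\,g'$ with $d=\gcd(g_1,g_2,g_3)$; then $g'$ satisfies the same equation and its components have $\gcd$ $1$. We claim that $g'(a)\ne0$. Given the claim, $\{g=0\}=\{d=0\}$ near $a$ and $d(a)=0$, so the dimension is at least $N-1$.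

If the claim fails, there are triples $g$ with $\gcd$ $1$, $g_1^3+g_2^3+g_3^3=0$ and $g(a)=0$. Choose one for which
\[
\mu(g)=\min_i\operatorname{ord}_ag_i\in\{1,2,\dots\}
\]
is minimal. Since $g_3^3=-(g_1^3+g_2^3)$, we have $\mu(g)=\min(\operatorname{ord}_ag_1,\operatorname{ord}_ag_2)$. Let $\omega=e^{2\pi i/3}$ and $u_j=g_1+\omega^jg_2$ for $j=0,1,2$. Then
\[
u_0u_1u_2=g_1^3+g_2^3=-g_3^3 .
\]

\emph{No $u_j$ is zero.} If $u_j=0$, then $g_3=0$ and $g_1=-\omega^jg_2$, so $g_2$ divides all three components. Hence $g_2$ is a unit, contradicting $g_2(a)=0$.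

\emph{The $u_j$ are pairwise coprime.} A prime dividing two of them divides two independent linear combinations of $g_1,g_2$, hence $g_1$ and $g_2$, hence also $g_3$, contradicting $\gcd=1$.

Consequently a prime occurs in $u_j$ either not at all or with the same exponent as in $g_3^3$, which is a multiple of $3$. So $u_j$ is a unit times a cube. Units have cube roots in $\mathcal O$, and therefore $u_j=c_j^3$ with $c_j\in\mathcal O$; moreover $c_j(a)=0$ because $u_j(a)=0$. The three germs $u_j$ lie in the span of $g_1,g_2$, so they are linearly dependent, namely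
\[
u_0+\omega u_1+\omega^2u_2=(1+\omega+\omega^2)g_1+(1+\omega^2+\omega^4)g_2=0 .
\]
With $\theta^3=\omega$ this reads $c_0^3+(\theta c_1)^3+(\theta^2c_2)^3=0$. The triple $(c_0,\theta c_1,\theta^2c_2)$ thus solves the equation, vanishes at $a$, and has $\gcd$ $1$ because the $u_j$ are pairwise coprime. Since $u_0,u_1$ span the same space as $g_1,g_2$, its $\mu$ is
\[
\tfrac13\min_j\operatorname{ord}_au_j=\tfrac13\min(\operatorname{ord}_ag_1,\operatorname{ord}_ag_2)=\tfrac13\mu(g)<\mu(g),
\]
which contradicts the choice of $g$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]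
\emph{$\psi$ is weakly $q$-psh.} Let $D\subset\mathbb C^{q+1}$ be a domain and let $f=(g,t):D\to A\subset\mathbb C^3\times\mathbb C^{q-1}$ be holomorphic. Put $Z=f^{-1}(0)=\{g=0\}\cap\{t=0\}$ and let $a\in Z$. Lemma~\ref{lem:descent} with $N=q+1$ gives $\dim_a\{g=0\}\ge q$. The $q-1$ equations $t=0$ lower the dimension by at most $q-1$, so $\dim_aZ\ge1$. Hence $Z$ has no isolated points, and $\psi$ is weakly $q$-psh by \eqref{eq:isolated}.

\emph{$\psi$ is not $q$-psh.} $A$ is the zero set of $P=x_1^3+x_2^3+x_3^3$ in $\mathbb C^{q+2}$, and $\psi$ has a strict maximum at $0$. By Lemma~\ref{lem:nomax}, $\psi$ is not the restriction of a $q$-psh function near $0$.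

\emph{Dimension $d\ge q+1$.} If $f=(f_1,f_2)$ maps a domain of $\mathbb C^{q+1}$ holomorphically into $A\times\mathbb C^{d-q-1}$, then $\tilde\psi\circ f=\psi\circ f_1$ is $q$-psh. If $\tilde\Psi$ were a $q$-psh extension of $\tilde\psi$ near $0$, its restriction to $\{y=0\}$ would be a $q$-psh extension of $\psi$ near $0$, because affine subspaces of $\{y=0\}$ are affine subspaces of the whole space.
\end{proof}

\section{Test functions and elementary operations}\label{sec:tools}

For the positive results we need to recognize and construct $q$-psh functions. It is convenient to test them with $C^2$ functions instead of pluriharmonic ones. For a real $C^2$ function $\varphi$ near $x\in\mathbb C^N$ let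
\[
L_\varphi(x)(\zeta)=\sum_{j,k}\frac{\partial^2\varphi}{\partial z_j\partial\bar z_k}(x)\,\zeta_j\bar\zeta_k
\]
be its Levi form. Recall that $L_{\varphi\circ F}(x)(\zeta)=L_\varphi(F(x))(F'(x)\zeta)$ for holomorphic $F$, that $L_\varphi(x)\ge0$ if $\varphi$ has a local minimum at $x$, and that pluriharmonic functions have Levi form zero.

Let $u$ be usc near $x$. We say that a $C^2$ function $\varphi$ near $x$ \emph{touches $u$ from above at $x$} if $u\le\varphi$ near $x$ and $u(x)=\varphi(x)\in\mathbb R$. It touches \emph{strictly} if $u<\varphi$ near $x$ except at $x$. The function $u$ has the \emph{$q$-test property at $x$} if no $C^2$ function $\varphi$ that touches $u$ from above at $x$ has $L_\varphi(x)$ negative definite on a complex subspace of dimension $q+1$. It holds vacuously where $u(x)=-\infty$ or if $q\ge N$. Replacing $\varphi$ by $\varphi+|z-x|^4$ does not change $L_\varphi(x)$, so it suffices to consider $\varphi$ touching strictly. By continuity, if $L_\varphi(x)$ is negative definite on a subspace, so is $L_\varphi(z)$ for all $z$ near $x$. The test property is local and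 invariant under biholomorphic maps.

\begin{lemma}\label{lem:test}
A usc function $u$ on an open set $U\subset\mathbb C^N$ is $q$-psh if and only if it has the $q$-test property at every point of $U$. In particular, $q$-plurisubharmonicity is local and invariant under biholomorphic maps.
\end{lemma}

\begin{proof}
Let $u$ be $q$-psh and suppose that $\varphi$ touches $u$ from above at $x$ with $L_\varphi(x)$ negative definite on a subspace $Y$ of dimension $q+1$. By Taylor's formula, for $\zeta\in Y$,
\[
\varphi(x+\zeta)=\varphi(x)+\operatorname{Re}Q(\zeta)+L_\varphi(x)(\zeta)+o(|\zeta|^2)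
\]
with a holomorphic polynomial $Q$, $Q(0)=0$. So $u(x+\zeta)\le u(x)+\operatorname{Re}Q(\zeta)-c|\zeta|^2$ near $0$ for some $c>0$. On a small ball of radius $\rho$ in $x+Y$ the pluriharmonic function $h=u(x)+\operatorname{Re}Q-c\rho^2$ satisfies $u\le h$ on the boundary and $h(x)<u(x)$, a contradiction.

Conversely, suppose $u\le h$ on $\partial B$ and $m_0=\max_B(u-h)>0$, with $L,B,h$ as in Definition~\ref{def:qpsh}. In suitable unitary coordinates $(z,w)$ with $z\in\mathbb C^{q+1}$ we have $L=\{w=0\}$; let $b$ and $\rho$ be the center and radius of $B$. Choose $\varepsilon>0$ with $\varepsilon\rho^2<m_0$. The usc function $u(z,w)-h(z)+\varepsilon|z-b|^2$ is $<m_0$ on $\partial B\times\{0\}$, hence on $\partial B\times\{|w|\le\delta\}$ for small $\delta>0$. For large $C$, the function $v=u-h(z)+\varepsilon|z-b|^2-C|w|^2$ is $<m_0$ on $B\times\{|w|=\delta\}$ as well, while its maximum over $B\times\{|w|\le\delta\}$ is at least $m_0$. So $v$ has an interior maximum point. There a function $h(z)-\varepsilon|z-b|^2+C|w|^2+\mathrm{const}$ touches $u$ from above, and its Levi form is $-\varepsilon|\cdot|^2$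 on the $(q+1)$-dimensional $z$-space. So the test property fails at this point.
\end{proof}

We write $u^*$ and $u_*$ for the upper and lower semicontinuous regularizations. We shall use repeatedly the following form of Dini's theorem: if usc functions $u_j$ decrease to $u$ on a compact set and $u<c$ there, with $c$ constant, then $u_j<c$ for large $j$, because the compact sets $\{u_j\ge c\}$ decrease to the empty set. Subtracting a continuous function, one may also take $c$ continuous.

\begin{lemma}\label{lem:calculus}
Let $U\subset\mathbb C^N$ be open.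
\begin{itemize}
\item[(a)] If the functions $u_i$ are $q$-psh on $U$ and locally uniformly bounded above, then $(\sup_iu_i)^*$ is $q$-psh.
\item[(b)] The limit of a decreasing sequence of $q$-psh functions is $q$-psh.
\item[(c)] A $C^2$ function is $q$-psh if and only if at each point its Levi form is positive semidefinite on some subspace of dimension $\max(N-q,0)$, that is, has at most $q$ negative eigenvalues.
\item[(d)] If $u$ is $q$-psh and $s$ is a $C^2$ plurisubharmonic function, then $u+s$ is $q$-psh. If $h=(h_1,\dots,h_l)$ is holomorphic on $U$, $u$ is usc on $U$ and $q$-psh on $U\setminus\{h=0\}$, and $\varepsilon>0$, then $u+\varepsilon\log|h|^2$, with value $-\infty$ on $\{h=0\}$, is $q$-psh on $U$.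
\item[(e)] If $\Psi$ is $q$-psh on $U$ and $f:D\to U$ is holomorphic on an open set $D\subset\mathbb C^M$, then $\Psi\circ f$ is $q$-psh on $D$. In particular, $\mathcal{PSH}_q(A)\subset\mathcal{WPSH}_q(A)$ for every analytic set $A$.
\item[(f)] Let $u$ be $q$-psh on the ball $B_R=\{|z|<R\}$ with $|u|\le M$. Then
\[
u_\varepsilon(z)=\sup_{y\in B_R}\bigl(u(y)-|z-y|^2/\varepsilon\bigr)
\]
is continuous on $B_R$, it is $q$-psh on $B_{R-\tau}$ with $\tau=\sqrt{2M\varepsilon}$ (when $\tau<R$), and $u_\varepsilon\downarrow u$ as $\varepsilon\downarrow0$.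
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u=(\sup u_i)^*$ and suppose that $\varphi$ touches $u$ strictly at $x$ with $L_\varphi$ negative definite near $x$ on a subspace $Y$ of dimension $q+1$. Take $x_j\to x$ and $i_j$ with $u_{i_j}(x_j)\to u(x)$, and let $y_j$ maximize $u_{i_j}-\varphi$ over a small closed ball at $x$. Then $(u-\varphi)(y_j)\ge(u_{i_j}-\varphi)(y_j)\ge(u_{i_j}-\varphi)(x_j)\to0$. As $u-\varphi$ is usc and negative off $x$, we get $y_j\to x$. So, for large $j$, $\varphi+\mathrm{const}$ touches $u_{i_j}$ from above at $y_j$, contradicting Lemma~\ref{lem:test}.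

(b) Let $u_j\downarrow u$, and let $u\le h$ on $\partial B$ as in Definition~\ref{def:qpsh}. Given $\varepsilon>0$, Dini's theorem gives $u_j<h+\varepsilon$ on $\partial B$ for large $j$, hence $u\le u_j\le h+\varepsilon$ on $B$. The limit $u$ is usc.

(c) If the $C^2$ function $u$ is $q$-psh, it touches itself from above, so its Levi form is nowhere negative definite on a subspace of dimension $q+1$. Conversely, let $\chi$ touch $u$ from above at $y$; we may assume $q<N$. Then $\chi-u$ has a local minimum at $y$, so $L_\chi(y)\ge L_u(y)$ is positive semidefinite on a subspace of dimension $N-q$, and a subspace on which it is negative definite has dimension at most $q$.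

(d) If $\varphi$ touches $u+s$, or $u+\varepsilon\log|h|^2$, from above at $x$ (where the value is finite), then $\varphi-s$, or $\varphi-\varepsilon\log|h|^2$, touches $u$ from above at $x$ and has Levi form at most $L_\varphi(x)$ there. In the second case $h(x)\ne0$ and $\log|h|^2$ is smooth and plurisubharmonic near $x$. The sum is usc because $u$ is locally bounded above.

(e) Suppose that $\varphi$ touches $\Psi\circ f$ strictly at $x$ and that $L_\varphi$ is negative definite on a subspace $Y\subset\mathbb C^M$ of dimension $q+1$ at all points near $x$. Since $f(x+Y)$ need not be affine, we double the variables. Let $\bar B$ be a small closed ball at $x$ and $K\subset U$ a compact neighborhood of $f(\bar B)$. Let $(z_C,y_C)$ maximize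
\[
\Psi(y)-\varphi(z)-C|y-f(z)|^2\qquad\text{over }\bar B\times K .
\]
The point $(x,f(x))$ shows that the maximum is at least $0$. Hence $C|y_C-f(z_C)|^2$ is bounded, and $y_C-f(z_C)\to0$ as $C\to\infty$. A limit point $z^*$ of $z_C$ satisfies $\Psi(f(z^*))\ge\varphi(z^*)$ by upper semicontinuity, so $z^*=x$. Fix $C$ so large that $(z_0,y_0)=(z_C,y_C)$ is an interior point. With $\Phi(z,y)=\varphi(z)+C|y-f(z)|^2+\mathrm{const}$ we have $\Psi(y)\le\Phi(z,y)$ near $(z_0,y_0)$, with equality at $(z_0,y_0)$, where both sides are finite. Since $y-f(z)$ is holomorphic,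
\[
L_\Phi(z,y)(\zeta,\xi)=L_\varphi(z)(\zeta)+C|\xi-f'(z)\zeta|^2 .
\]
If $f'(z_0)\zeta=0$ for some $0\ne\zeta\in Y$, then $\tau\mapsto\Phi(z_0+\tau\zeta,y_0)$ is $\ge\Psi(y_0)$ with equality at $\tau=0$, so it has a minimum there. But its derivative $\partial_\tau\partial_{\bar\tau}$ at $0$ is $L_\varphi(z_0)(\zeta)<0$, a contradiction. Otherwise $\zeta\mapsto y_0+f'(z_0)\zeta$, $\zeta\in Y$, parametrizes a $(q+1)$-dimensional affine subspace $L_0$, and $\zeta\mapsto\Phi(z_0+\zeta,y_0+f'(z_0)\zeta)$ touches $\Psi|_{L_0}$ from above at $y_0$ with Levi form $L_\varphi(z_0)|_Y<0$. This contradicts Lemma~\ref{lem:test} on $L_0\cap U$.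

If $\psi\in\mathcal{PSH}_q(A)$ and $f:D\to A$ is holomorphic, then locally on $D$ we have $\psi\circ f=\Psi\circ f$ with $\Psi$ as in Definition~\ref{def:classes}(1). So $\psi\circ f$ is $q$-psh by locality.

(f) The function $u_\varepsilon$ is a supremum of uniformly Lipschitz functions on $B_R$, hence continuous. If $|t|\ge\tau$ and $z,z+t\in B_R$, then $u(z+t)-|t|^2/\varepsilon\le M-2M\le u(z)$. So on $B_{R-\tau}$
\[
u_\varepsilon(z)=\sup_{|t|\le\tau}\bigl(u(z+t)-|t|^2/\varepsilon\bigr),
\]
a supremum of $q$-psh functions, and (a) applies. Clearly $u_\varepsilon$ decreases as $\varepsilon$ does, and $u\le u_\varepsilon\le\sup_{|t|\le\tau}u(\cdot+t)\to u$ as $\varepsilon\to0$, because $u$ is usc.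
\end{proof}

The following theorem is the one deeper fact that we use. For $C^2$ functions it follows from Lemma~\ref{lem:calculus}(c), since subspaces of dimensions $N-q$ and $N-r$ intersect in dimension at least $N-q-r$.

\begin{theorem}[S\l odkowski \cite{slod}]\label{thm:sum}
If $u$ is $q$-psh and $v$ is $r$-psh on an open subset of $\mathbb C^N$, then $u+v$ is $(q+r)$-psh.
\end{theorem}

\begin{corollary}\label{cor:sum}
Let $u$ be $q$-psh and $v$ be $r$-psh on an open subset of $\mathbb C^N$, with $q+r=N-1$. Then $u+v$ has no strict local maximum at a point where it is finite.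
\end{corollary}

\begin{proof}
Otherwise $u+v$ would be smaller on a small sphere than at its center $x$. As $u+v$ attains its maximum on the sphere, there is a constant $h<(u+v)(x)$ with $u+v\le h$ on the sphere. With $L=\mathbb C^N$ this contradicts the $(N-1)$-plurisubharmonicity of $u+v$.
\end{proof}

\section{Dual peaks and the construction of extensions}\label{sec:extension}

For $q\ge n$ every usc function $\psi$ on $A$ is in $\mathcal{PSH}_q(A)$: extend it by $-\infty$. In this and the next section let $0\le q\le n-1$ and $r=n-q-1$.

How can one produce a $q$-psh extension of a given $\psi$? It suffices to find, for continuous $g$ close to $\psi$ from above, $q$-psh functions which on $A$ lie between $\psi$ and $g$ up to a small error, and to pass to a limit. The natural candidate is the largest $q$-psh function below an obstacle that equals $g$ on $A$ and is large off $A$. The only thing that can go wrong is that, however large the obstacle is off $A$, this envelope drops below $\psi$ somewhere on $A$. Suppose this happens. Minus an envelope, suitably regularized, has the $r$-test property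 where it does not touch the obstacle. When the obstacles grow off $A$, these functions decrease to a limit $w$ for which $\psi+w$ has a positive maximum on $A$. Near a maximum point the values of $w$ off $A$ are too small to matter, so there $w$ behaves like an $r$-psh function concentrated on $A$. Corollary~\ref{cor:sum}, with $q+r=n-1$, suggests that such a $w$ should not exist for good $\psi$. We formulate the non-existence as a hypothesis, and discuss in Section~\ref{sec:positive} when it holds.

\begin{definition}\label{def:peak}
Let $w$ be usc on a relatively open subset $V$ of $A$. We call $w$ \emph{admissible} at $x\in V$ if $w$, extended by $-\infty$ off $A$, has the $r$-test property at $x$. In other words: there is no $C^2$ function $\varphi$ near $x$ in $\mathbb C^n$ with $w\le\varphi$ on $A$ near $x$, $w(x)=\varphi(x)\in\mathbb R$, and $L_\varphi(x)$ negative definite on a subspace of dimension $n-q$.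

Let $\psi$ be usc on $A$ and $p\in A$. A \emph{dual peak} for $\psi$ at $p$ consists of $\eta>0$, an open neighborhood $V$ of $p$ in $A$, and a usc function $w:V\to[-\infty,\infty)$ with $\psi(p),w(p)>-\infty$, such that
\begin{itemize}
\item[(i)] $\psi+w<\psi(p)+w(p)$ on $V\setminus\{p\}$;
\item[(ii)] $w$ is admissible at each $x\in V$ with $w(x)>w(p)-\eta$.
\end{itemize}
\end{definition}

Admissibility does not depend on the choice of holomorphic coordinates. If $(\eta,V,w)$ is a dual peak, it remains one when $\eta>0$ or $V\ni p$ is made smaller.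

\begin{proposition}\label{prop:extension}
If a usc function $\psi$ on $A$ has no dual peak at any point of $A$, then $\psi\in\mathcal{PSH}_q(A)$.
\end{proposition}

\begin{proof}
We construct an extension near a given point of $A$, which we take to be $0$. Choose $R_0>0$ and a holomorphic $F=(F_1,\dots,F_l)$ near $\bar B_{R_0}\subset\Omega$ with $A\cap\bar B_{R_0}=\{F=0\}\cap\bar B_{R_0}$ and $|F|<1$ on $\bar B_{R_0}$. On the compact set $A\cap\bar B_{R_0}$ the usc function $\psi$ is the limit of a decreasing sequence of continuous functions (Baire); let $g^m$ be continuous extensions of these to $\bar B_{R_0}$ (Tietze). Put $R_m=R_0(\frac12+2^{-m-1})$. We shall construct functions $\Theta_m$, continuous on $\bar B_{R_m}$ and $q$-psh on $B_{R_m}$, with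
\begin{itemize}
\item[(1)] $\Theta_m>\psi$ on $A\cap\bar B_{R_m}$,
\item[(2)] $\Theta_m\le\Theta_{m-1}+2^{-m}$ on $\bar B_{R_m}$ for $m\ge1$,
\item[(3)] $\Theta_m\le g^m+2^{-m}$ on $A\cap\bar B_{R_m}$ for $m\ge1$.
\end{itemize}
By (2), the sequence $\Theta_m+2^{-m}$ is decreasing on $B_{R_0/2}$. Its limit $\Psi$ is $q$-psh by Lemma~\ref{lem:calculus}(b), and by (1) and (3) $\psi\le\Psi\le\lim(g^m+2^{1-m})=\psi$ on $A\cap B_{R_0/2}$, as required.

Let $\Theta_0$ be a constant larger than $\max_{A\cap\bar B_{R_0}}\psi$. We now construct $\Theta_m$ from $\Theta_{m-1}$. Write $\Theta=\Theta_{m-1}$, $g=g^m$, $R=R_{m-1}$, $R'=R_m$, $B=B_R$, and fix $R''$ with $R'<R''<R$.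

\medskip
\emph{Step 1: the envelopes.} Let $\tau_0=\max(0,\max_{\bar B}\Theta-\min_{\bar B}g)$, and let $T\ge0$ be a continuous function on $\bar B$ with $T=0$ on $\bar B_{R'}$ and $T\ge\tau_0$ for $|z|\ge R''$. For $j\in\mathbb N$ put
\[
G_j=\min\bigl(\Theta,\ g+j|F|^2+T\bigr),\qquad E_j=\sup\{v:\ v\ \text{$q$-psh on }B,\ v\le G_j\}.
\]
The term $j|F|^2$ releases the obstacle off $A$. The term $T$ raises it to $\Theta$ near $\partial B$, where we want control of $E_j$ by a barrier. Let
\[
v_0=\Theta+K(|z|^2-R^2),\qquad K>0,\quad K(R^2-R''^2)\ge\tau_0 .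
\]
By Lemma~\ref{lem:calculus}(d), $v_0$ is $q$-psh, and $v_0\le\Theta$. For $|z|\le R''$ we have $v_0\le\max\Theta-\tau_0\le\min g$, and for $|z|\ge R''$ we have $v_0\le\Theta\le\min g+\tau_0\le g+T$. Hence $v_0\le G_j$ and $v_0\le E_j\le G_j$. Since $G_j$ is continuous, $E_j^*\le G_j$; since $E_j^*$ is $q$-psh by Lemma~\ref{lem:calculus}(a), $E_j^*\le E_j$. So $E_j=E_j^*$ is $q$-psh and bounded. Put
\[
w_j=-(E_j)_* ,
\]
a usc function on $B$ with $w_j\le-v_0$, since $v_0$ is continuous.

\medskip
\emph{Step 2: if $w_j(x)>-G_j(x)$, then $w_j$ has the $r$-test property at $x$.} Otherwise, reversing signs, there is a $C^2$ function $\varphi$ near $x$ with $\varphi\le(E_j)_*$, equality at $x$, and $L_\varphi(x)$ positive definite on a subspace of dimension $r+1=n-q$. Put $\varphi'=\varphi-|z-x|^4$. We have $\varphi'(x)=(E_j)_*(x)<G_j(x)$, so on a small ball $|z-x|\le\rho$ and for small $\kappa>0$ the following holds: $\varphi'+\kappa<G_j$; $\varphi'+\kappa$ is $q$-psh by Lemma~\ref{lem:calculus}(c); and $\varphi'+\kappa<\varphi\le E_j$ on $\rho/2\le|z-x|\le\rho$. Replacing $E_j$ by $\max(E_j,\varphi'+\kappa)$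 on this ball gives a function on $B$ which is $q$-psh, by locality and Lemma~\ref{lem:calculus}(a), and $\le G_j$. It is therefore $\le E_j$. Hence $E_j\ge\varphi'+\kappa$ near $x$ and $(E_j)_*(x)\ge\varphi'(x)+\kappa$, a contradiction.

\medskip
\emph{Step 3: the limit of the $w_j$.} As $G_j$ increases with $j$, so does $E_j$, and $w_j$ decreases to a usc function $w\le-v_0$ on $B$. We need two properties of $w$.

\emph{(3a) $w\le-\Theta$ on $B\setminus A$.} Let $\delta>0$. By Lemma~\ref{lem:calculus}(d), $\Theta+\delta\log|F|^2$ is $q$-psh, and it is $\le\Theta$ since $|F|<1$. Where $|F|^2\le e^{-\tau_0/\delta}$ it is $\le\max\Theta-\tau_0\le g$. Where $|F|^2>e^{-\tau_0/\delta}$ it is $\le\Theta\le\min g+\tau_0\le g+j|F|^2$ as soon as $j\ge\tau_0e^{\tau_0/\delta}$. So for large $j$ it is $\le G_j$, hence $\le E_j$. It is continuous off $A$, so there it is also $\le(E_j)_*$, and $w\le w_j\le-\Theta-\delta\log|F|^2$ off $A$. Let $\delta\to0$.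

\emph{(3b) Put $G_\infty=\min(\Theta,g+T)$, so that $G_j=G_\infty$ on $A$. If $x\in A\cap B$ and $w(x)>-G_\infty(x)$, then $w$ has the $r$-test property at $x$.} Suppose that $\varphi$ touches $w$ strictly at $x$ and that $L_\varphi$ is negative definite near $x$ on a fixed subspace of dimension $n-q$. Let $y_j$ maximize $w_j-\varphi$ over a small closed ball at $x$. Then
\[
w_j(y_j)-\varphi(y_j)\ge w_j(x)-\varphi(x)\ge w(x)-\varphi(x)=0 .
\]
Let $y$ be the limit of a subsequence of $(y_j)$. Along it, for each fixed $i$, $w_i(y)\ge\limsup w_i(y_j)\ge\limsup w_j(y_j)\ge\varphi(y)$. Letting $i\to\infty$ we get $w(y)\ge\varphi(y)$, so $y=x$. Thus $y_j\to x$, and the same inequalities give $w(x)\ge\limsup w_j(y_j)\ge\liminf w_j(y_j)\ge\varphi(x)=w(x)$, that is, $w_j(y_j)\to w(x)$. Since $-G_j(y_j)\le-G_1(y_j)\to-G_\infty(x)<w(x)$, we have $w_j(y_j)>-G_j(y_j)$ for large $j$. But $\varphi+\mathrm{const}$ touches $w_j$ from above at $y_j$, which contradicts Step 2.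

\medskip
\emph{Step 4: $\psi+w\le0$ on $A\cap B$.} This is where the hypothesis on $\psi$ is used. If $\psi\equiv-\infty$ on $A\cap\bar B$, the assertion is trivial. Otherwise, by (1) for $\Theta=\Theta_{m-1}$ and lower semicontinuity, $\varepsilon_0=\min_{A\cap\bar B}(\Theta-\psi)>0$. Hence
\[
\psi+w\le\psi-v_0\le-\varepsilon_0+K(R^2-|z|^2)\quad\text{on }A\cap B,
\]
which is negative for $|z|$ near $R$. Suppose $\eta:=\sup_{A\cap B}(\psi+w)>0$; it is finite, because $\psi$ and $-v_0$ are bounded above. To obtain a strict maximum, take $\lambda>0$ with $\lambda R^2<\eta/2$. The usc function $k=\psi+w+\lambda|z|^2$ on $A\cap B$ has supremum $\ge\eta$ and is $<\eta/2$ near $|z|=R$. So it attains its maximum at some $x_0\in A\cap B$, and $(\psi+w)(x_0)>\eta/2$; in particular $\psi(x_0)$ and $w(x_0)$ are finite. The function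
\[
\ell(z)=\lambda|z|^2-\lambda|z-x_0|^2
\]
is real affine. Put $w_\ell=w+\ell$. Then $\psi+w_\ell=k-\lambda|z-x_0|^2$ has a strict maximum at $x_0$ on $A\cap B$.

We show that $w_\ell$ is admissible at all points of $A$ near $x_0$ where $w_\ell>w_\ell(x_0)-\eta/8$. On $A$ we have $g\ge\psi$, $T\ge0$ and $\Theta>\psi$, so $-G_\infty(x_0)$ and $-\Theta(x_0)$ are both $\le-\psi(x_0)<w(x_0)-\eta/2$. By continuity and (3a), in a small neighborhood $V\subset B$ of $x_0$ in $\mathbb C^n$,
\[
-G_\infty<w(x_0)-\tfrac{3\eta}8,\qquad w\le-\Theta<w(x_0)-\tfrac\eta2\ \text{ on }V\setminus A,\qquad |\ell-\ell(x_0)|<\tfrac\eta8 .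
\]
Let $x\in A\cap V$ with $w_\ell(x)>w_\ell(x_0)-\frac\eta8$. Then $w(x)>w(x_0)-\frac\eta4>-G_\infty(x)$. Let $\varphi$ be $C^2$ near $x$ with $\varphi\ge w_\ell$ on $A$ near $x$ and equality at $x$. Then $\varphi-\ell\ge w$ on $A$ near $x$. Moreover $(\varphi-\ell)(x)=w(x)>w(x_0)-\frac\eta4$, so near $x$ and off $A$ we have $\varphi-\ell>w(x_0)-\frac\eta2>w$. Thus $\varphi-\ell$ touches $w$ from above at $x$, and by (3b) the form $L_\varphi(x)=L_{\varphi-\ell}(x)$ is not negative definite on a subspace of dimension $n-q$. Hence $w_\ell$ is admissible at $x$.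

Therefore $(\eta/8,\ A\cap V,\ w_\ell)$ is a dual peak for $\psi$ at $x_0$, contrary to hypothesis.

\medskip
\emph{Step 5: definition of $\Theta_m$.} Let $\varepsilon=2^{-m-1}$. The usc functions $\psi+w_j$ decrease to $\psi+w\le0$ on the compact set $A\cap\bar B_{R'}$, so for some $j$ we have $\psi+w_j<\varepsilon$ there, by Dini's theorem. Let $u=E_j+\varepsilon$. On $A\cap\bar B_{R'}$ we get $u\ge(E_j)_*+\varepsilon=-w_j+\varepsilon>\psi$; also $u\le g+\varepsilon$ there, since $F=0$ and $T=0$; and $u\le\Theta+\varepsilon$ on $B$. The function $u$ is bounded and $q$-psh on $B_R$. Let $u_{\varepsilon'}$ be the functions of Lemma~\ref{lem:calculus}(f). For small $\varepsilon'$ they are continuous and $q$-psh near $\bar B_{R'}$, and $u_{\varepsilon'}\ge u>\psi$ on $A\cap\bar B_{R'}$. As they decrease to $u$, Dini's theorem gives, for small $\varepsilon'$, $u_{\varepsilon'}\le\Theta+2\varepsilon$ on $\bar B_{R'}$ and $u_{\varepsilon'}\le g+2\varepsilon$ on $A\cap\bar B_{R'}$. So $\Theta_m:=u_{\varepsilon'}$ satisfies (1)--(3).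
\end{proof}

\section{Proof of Theorem \ref{thm:positive}}\label{sec:positive}

By Proposition~\ref{prop:extension} we have to exclude dual peaks. The first step is that the function $w$ of a dual peak cannot be concentrated on a set of dimension $\le q$.

\begin{lemma}\label{lem:size}
Let $p\in A$, let $w$ be usc on a neighborhood of $p$ in $A$ with $w(p)>-\infty$, and let $\eta>0$ be such that $w$ is admissible at all $x$ with $w(x)>w(p)-\eta$. Let $S\ni p$ be an analytic subset of $A$ near $p$ such that $w\le w(p)-\eta$ on $A\setminus S$ near $p$. Then $\dim_pS\ge q+1$.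
\end{lemma}

\begin{proof}
Let $p=0$ and suppose $\dim_0S\le q$. Then there are linear coordinates $(y,\zeta)\in\mathbb C^q\times\mathbb C^{n-q}$ in which $0$ is isolated in $S\cap\{y=0\}$. Let $\rho>0$ be so small that, with $K=\{|y|\le\rho,|\zeta|\le\rho\}$, all hypotheses hold on $A\cap K$, $S\cap K\cap\{y=0\}=\{0\}$, and $w\le w(0)+1$ on $A\cap K$. Let $\kappa>0$ be a lower bound of $|y|$ on the compact set $S\cap K\cap\{|\zeta|=\rho\}$ (any $\kappa>0$ if this set is empty, as it is for $q=0$). Put
\[
c=\frac{\eta}{2\rho^2},\qquad C\min(\kappa,\rho)^2>1+c\rho^2,\qquad \varphi=C|y|^2-c|\zeta|^2 .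
\]
At a point of $A\cap K$ with $w-\varphi\ge w(0)$ we have $w\ge w(0)-c\rho^2=w(0)-\eta/2$, so the point lies in $S$. On $S\cap K\cap\{|\zeta|=\rho\}$ and on $A\cap K\cap\{|y|=\rho\}$ (empty sets if $q=0$) we have
\[
w-\varphi\le w(0)+1-C\min(\kappa,\rho)^2+c\rho^2<w(0).
\]
Since $w-\varphi$ equals $w(0)$ at $0$, its maximum over $A\cap K$ is attained at a point $x$ with $|y|<\rho$, $|\zeta|<\rho$ and $w(x)\ge w(0)-\eta/2$. There $\varphi+\mathrm{const}$ violates admissibility, because $L_\varphi$ is negative definite on the $\zeta$-space, which has dimension $n-q$.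
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Let $\dim A\le q$; we may assume $q\le n-1$. A dual peak at $p$ would contradict Lemma~\ref{lem:size} with $S=A$. So no usc function on $A$ has dual peaks, and Proposition~\ref{prop:extension} applies. The equality follows from $\mathcal{PSH}_q(A)\subset\mathcal{WPSH}_q(A)$.
\end{proof}

For part (b) we want to lift a dual peak by a finite map $\pi$ from $\mathbb C^k$ and to contradict Corollary~\ref{cor:sum} there. The difficulty is that $w$ may be concentrated on a small subset of $A$, possibly inside the branch locus of $\pi$, where admissibility downstairs says little upstairs. We therefore first choose the smallest set $S$ that carries $w$ near $p$, and lift $w$ only over $S$. Minimality guarantees that the value $w(p)$ is seen from outside any given bad subset of $S$ of smaller dimension.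

We use the following standard facts. A finite germ $\pi:(\mathbb C^k,0)\to(A,p)$ has representatives $\pi:D_0\to\Omega_0$, on arbitrarily small neighborhoods $D_0$ of $0$ and $\Omega_0$ of $p$ in $\mathbb C^n$, which are proper with finite fibers, $\pi(D_0)\subset A$ and $\pi^{-1}(p)=\{0\}$. Images of analytic subsets of $D_0$ are then analytic of the same dimension. An analytic germ properly contained in an irreducible germ has smaller dimension.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
We may assume $q\le n-1$. Let $(F_q)$ hold and let $\psi\in\mathcal{WPSH}_q(A)$. By Lemma~\ref{lem:calculus}(e) and Proposition~\ref{prop:extension} it suffices to show that $\psi$ has no dual peaks. Suppose $(\eta,V,w)$ is a dual peak at $p$.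

\medskip
\emph{Choice of $S$.} Consider the analytic germs $S\subset(A,p)$ with $p\in S$ for which there is $\eta_S>0$ with $w\le w(p)-\eta_S$ on $A\setminus S$ near $p$; $S=A$ is one. Choose such an $S$ of minimal dimension $s$. Decreasing $\eta$ and $\eta_S$, we may assume that $\eta_S=\eta$. By Lemma~\ref{lem:size}, $s\ge q+1\ge1$. Moreover,
\begin{equation}\label{eq:minimal}
\limsup_{S\setminus S'\ni x\to p}w(x)=w(p)\quad\text{for every analytic germ }S'\subset S\text{ with }\dim S'<s .
\end{equation}
Indeed, ``$\le$'' holds because $w$ is usc. If the inequality were strict, $S'\cup\{p\}$ would be a choice of dimension $<s$.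

\medskip
\emph{Parametrization.} Let $S_1,\dots,S_l$ be the irreducible components of dimension $s$ of the germ $S$, and let $\Sigma\subset S$ be the union of the singular locus of $S$ and the components of dimension $<s$. Then $\dim\Sigma<s$, and $S$ is an $s$-dimensional manifold at each point of $S\setminus\Sigma$. Each $S_i$ lies in an irreducible component of $(A,p)$, of some dimension $k_i\ge s\ge q+1$. By $(F_q)$ this component is the image of a finite germ $\pi_i:(\mathbb C^{k_i},0)\to(A,p)$. The images of the irreducible components of the germ $\pi_i^{-1}(S_i)$ are analytic with union $S_i$. As $S_i$ is irreducible, one of these components, say $T_i$, has $\pi_i(T_i)=S_i$, and $\dim T_i=s$.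

Let $e$ be a finite system of holomorphic functions generating the ideal of $T_i$ at all points near $0$ (the ideal sheaf of $T_i$ is coherent), and let
\[
Z_i=\operatorname{Sing}T_i\ \cup\ \bigl(T_i\cap\pi_i^{-1}(\Sigma)\bigr)\ \cup\ \{z\in T_i:\ \operatorname{rank}d(e,\pi_i)(z)<k_i\}.
\]
This is an analytic subset of $T_i$. None of the three sets is all of $T_i$ near $0$. For the first this is clear, and for the second it follows from $\pi_i(T_i)=S_i\not\subset\Sigma$. At a regular point $z$ of $T_i$ the kernel of $de(z)$ is the tangent space $T_zT_i$, so the third set consists, among regular points, of those where $\pi_i|_{T_i}$ is not an immersion; if these were all regular points, then near a point of maximal rank the fibers of $\pi_i|_{T_i}$ would have positive dimension, contrary to finiteness. Since the germ $T_i$ is irreducible, $Z_i$ has dimension $<s$ and is nowhere dense in $T_i$ near $0$. At points of $T_i\setminus Z_i$, $\pi_i|_{T_i}$ is an immersion of an $s$-dimensional manifold into the $s$-dimensional manifold $S\setminus\Sigma$, hence a local biholomorphism onto an open part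 of $S$.

Let $S'=\Sigma\cup\bigcup_i\pi_i(Z_i)$, an analytic germ of dimension $<s$. By \eqref{eq:minimal} there are $x_\nu\in S\setminus S'$ with $x_\nu\to p$ and $w(x_\nu)\to w(p)$; passing to a subsequence, all $x_\nu$ lie in one $S_i$. We drop the index $i$ from $T_i,Z_i,\pi_i,k_i$, and take a proper representative $\pi:D_0\to\Omega_0$ on so small neighborhoods that all properties above hold there. Choose $z_\nu\in T$ with $\pi(z_\nu)=x_\nu$. Then $z_\nu\in T\setminus Z$, and $z_\nu\to0$ because $\pi$ is proper with $\pi^{-1}(p)=\{0\}$.

\medskip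
\emph{Lifting $w$.} Put $c=w(p)-\eta$ and, on $D_0$,
\[
W(z)=\limsup_{T\setminus Z\ni z'\to z}w(\pi(z'))\ \text{ for }z\in T,\qquad W=-\infty\ \text{ off }T,\qquad W^c=\max(W,c).
\]
Here $z'=z$ is allowed if $z\in T\setminus Z$; as $w\circ\pi$ is usc on $T$, $W=w\circ\pi$ on $T\setminus Z$ and $W\le w\circ\pi$ on $T$. The function $W$ is usc, since $T$ is closed. Finally $W(0)=w(p)$ because of the points $z_\nu$.

\medskip
\emph{Claim: $W^c$ is $(k-q-1)$-psh near $0$.} We first verify the test property at points $z\notin Z$. If $W^c(z)=c$, a function that touches $W^c$ from above at $z$ has a local minimum there, so its Levi form is $\ge0$ and not negative definite on a subspace of dimension $k-q\ge1$. Otherwise $z\in T\setminus Z$ and $W(z)=w(x)>c$, where $x=\pi(z)$. Suppose that $\varphi$ touches $W^c$ from above at $z$ and $L_\varphi(z)$ is negative definite on a subspace $Y$ of dimension $k-q$. Then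
\[
\dim(Y\cap T_zT)\ge(k-q)+s-k=s-q .
\]
Let $\sigma$ be the local inverse of $\pi|_T:T\to S$ near $x$ with $\sigma(x)=z$. On $S$ near $x$ we have $\varphi\circ\sigma\ge W\circ\sigma=w$, with equality at $x$, and the Levi form of $\varphi\circ\sigma$ at $x$ is negative definite on a subspace of $T_xS$ of dimension $s-q$. Choose holomorphic coordinates $(y',y'')$ of $\mathbb C^n$ near $x$ with $S=\{y''=0\}$, and put
\[
\Phi(y',y'')=(\varphi\circ\sigma)(y')-|y''|^2 .
\]
The Levi form of $\Phi$ at $x$ is negative definite on a subspace of dimension $(s-q)+(n-s)=n-q$. Moreover $\Phi\ge w$ on $S$ near $x$, with equality at $x$; and since $\Phi(x)=w(x)>c$, while $w\le c$ on $A\setminus S$, also $\Phi\ge w$ on $A\setminus S$ near $x$. As $w(x)>w(p)-\eta$, this contradicts the admissibility of $w$ at $x$. Hence $W^c$ is $(k-q-1)$-psh off $Z$.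

To cross $Z$, write $Z=\{h=0\}$ near $0$ with $h$ holomorphic, vector-valued, and $|h|<1$. By Lemma~\ref{lem:calculus}(d), $W^c+\varepsilon\log|h|^2$ is $(k-q-1)$-psh near $0$ for every $\varepsilon>0$. By Lemma~\ref{lem:calculus}(a), so is the usc regularization of the supremum of these functions over $\varepsilon>0$. The supremum is $W^c$ off $Z$ and $-\infty$ on $Z$. So the regularization is $W^c$ off $Z$, and at $z\in Z$ it is
\[
\limsup_{z'\to z,\ z'\notin Z}W^c(z')=\max(W(z),c)=W^c(z),
\]
by the definition of $W$, since $Z$ is nowhere dense in $D_0$ and $W=-\infty$ off $T$. This proves the claim.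

\medskip
\emph{Contradiction.} The function $\psi\circ\pi$ is $q$-psh on $D_0$: for every $(q+1)$-dimensional affine $L\subset\mathbb C^k$, its restriction to each component of $L\cap D_0$ is the composition of $\psi$ with a holomorphic map from a domain of $L\cong\mathbb C^{q+1}$ into $A$, hence $q$-psh. By the claim and Corollary~\ref{cor:sum} in $\mathbb C^k$, with $q+(k-q-1)=k-1$, the function $\psi\circ\pi+W^c$ has no strict local maximum with finite value at $0$. Its value at $0$ is $M:=\psi(p)+w(p)\in\mathbb R$. Let $z\ne0$ be near $0$, so that $\pi(z)\ne p$. If $W(z)>c$, then $z\in T$ and $(\psi\circ\pi+W^c)(z)\le(\psi+w)(\pi(z))<M$. If $W^c(z)=c$, then $(\psi\circ\pi+W^c)(z)=\psi(\pi(z))+w(p)-\eta<M$ for $z$ near $0$, because $\psi$ is usc. So there is a strict local maximum at $0$, a contradiction.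
\end{proof}

\section{The case $\dim A\le q+1$}\label{sec:iff}

In this dimension the construction of Section~\ref{sec:onepoint} can be made wherever $(F_q)$ fails: an isolated point of $f^{-1}(p)$, for $f$ from $\mathbb C^{q+1}$ into a $(q+1)$-dimensional component, makes that component a finite image of $\mathbb C^{q+1}$. If $A$ has several components at $p$, the one-point function has to be modified, since maps into the other components may well isolate $p$. Instead of a single point we then use a larger set on these components, cut out by $q$ equations, so that its preimages in $\mathbb C^{q+1}$ have no isolated points.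

\begin{proof}[Proof of Theorem~\ref{thm:iff}]
``If'' is Theorem~\ref{thm:positive}(b). For ``only if'', suppose that $\dim A\le q+1$ and that some irreducible component $A_1$ of a germ $(A,p)$ has dimension $q+1$ and is not the image of a finite germ $(\mathbb C^{q+1},0)\to(A,p)$. We construct $\psi\in\mathcal{WPSH}_q(A)\setminus\mathcal{PSH}_q(A)$.

\medskip
\emph{A two-valued function near $p$.} Let $V$ be a small open ball at $p$, and $A\cap V=A_1\cup\dots\cup A_l$ with closed analytic sets $A_i$ representing the irreducible components at $p$, $A_1$ being of pure dimension $q+1$. For $i\ge2$ the germ $A_1\cap A_i$ is a proper subgerm of $A_1$, so its dimension is at most $q$. Hence there are $q$ affine functions $H=(H_1,\dots,H_q)$ vanishing at $p$ such that, after shrinking $V$, $A_1\cap A_i\cap\{H=0\}=\{p\}$ for all $i\ge2$. Put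
\[
\Gamma=\{p\}\cup\bigcup_{i\ge2}\bigl(A_i\cap\{H=0\}\bigr),\qquad\psi_0=0\ \text{on }\Gamma,\qquad\psi_0=-1\ \text{on }(A\cap V)\setminus\Gamma .
\]
Then $\psi_0$ is usc, $\Gamma\cap A_1=\{p\}$, and $\Gamma\cap A_i=A_i\cap\{H=0\}$ for $i\ge2$.

\medskip
\emph{$\psi_0$ is weakly $q$-psh on $A\cap V$.} Let $D\subset\mathbb C^{q+1}$ be a domain and $f:D\to A\cap V$ holomorphic. The analytic sets $f^{-1}(A_i)$ cover the connected manifold $D$, so one of them is all of $D$, that is, $f(D)\subset A_i$ for some $i$. If $i\ge2$, then $f^{-1}(\Gamma)=\{H\circ f=0\}$ is given by $q$ equations in $\mathbb C^{q+1}$ and has no isolated points. If $i=1$, then $f^{-1}(\Gamma)=f^{-1}(p)$. If $a$ were an isolated point of $f^{-1}(p)$, the germ $f:(\mathbb C^{q+1},a)\to(A_1,p)$ would be finite. Its image would be an analytic germ of dimension $q+1$ in the irreducible $(q+1)$-dimensional germ $A_1$, hence equal to $A_1$, contrary to assumption. So $f^{-1}(\Gamma)$ never has isolated points, and $\psi_0\circ f$ is $q$-psh by Lemma~\ref{lem:twovalued}.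

\medskip
\emph{Globalization.} Let $r_0$ be the radius of $V$, $0<\rho<r_0$, and $\tau(z)=C(|z-p|^2-\rho^2)$ with $C\rho^2>1$. Define $\psi=\max(\psi_0,\tau)$ on $A\cap V$ and $\psi=\tau$ on $A\setminus V$. For $|z-p|\ge\rho$ we have $\tau\ge0\ge\psi_0$ on $A\cap V$, hence $\psi=\tau$; so $\psi$ is usc. Near $p$ we have $\tau<-1$, hence $\psi=\psi_0$. For holomorphic $f:D\to A$, the function $\psi\circ f$ equals $\tau\circ f$ on $f^{-1}(\{|z-p|>\rho\})$ and $\max(\psi_0\circ f,\tau\circ f)$ on $f^{-1}(V)$. These open sets cover $D$, and $\tau\circ f$ is plurisubharmonic, hence $q$-psh by Lemma~\ref{lem:calculus}(c). By locality and Lemma~\ref{lem:calculus}(a), $\psi\circ f$ is $q$-psh. Thus $\psi\in\mathcal{WPSH}_q(A)$.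

\medskip
\emph{$\psi\notin\mathcal{PSH}_q(A)$.} Suppose that $\Psi$ is a $q$-psh extension of $\psi$ near $p$. The set $A_1$ need not be a hypersurface in $\mathbb C^{q+2}$, so in place of Lemma~\ref{lem:nomax} we use Corollary~\ref{cor:sum}. Let $\hat w=0$ on $A_1$ and $\hat w=-\infty$ off $A_1$. If $L$ is an affine subspace of dimension $n-q$, then at each point of $L\cap A_1$
\[
\dim(L\cap A_1)\ge(n-q)+(q+1)-n=1 .
\]
So $L\cap A_1$ has no isolated points, and Lemma~\ref{lem:twovalued} in $L$, with $\alpha=-\infty$, shows that $\hat w$ is $(n-q-1)$-psh near $p$. By Corollary~\ref{cor:sum}, $\Psi+\hat w$ has no strict local maximum with finite value. But near $p$ it is $0$ at $p$, $-1$ on $A_1\setminus\{p\}$, and $-\infty$ elsewhere, a contradiction.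
\end{proof}

\begin{remark}
By Lemma~\ref{lem:descent} with $N=2$, the cubic cone $x_1^3+x_2^3+x_3^3=0$ in $\mathbb C^3$ violates $(F_1)$. For pure two-dimensional $A$ and $q=1$ there is a description of $(F_1)$ by singularities, which is not used above. A finite germ from $(\mathbb C^2,0)$ onto an irreducible surface germ lifts to the normalization, because $\mathbb C^2$ is normal. By a theorem of Brieskorn \cite{brieskorn}, normal surface germs that are finite images of $(\mathbb C^2,0)$ are quotient singularities. So in this case Theorem~\ref{thm:iff} says that $\mathcal{WPSH}_1(A)=\mathcal{PSH}_1(A)$ if and only if the normalization of $A$ has at most quotient singularities.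
\end{remark}

\begin{thebibliography}{9}

\bibitem{brieskorn}
Brieskorn, \emph{Rationale Singularit\"aten komplexer Fl\"achen}, Invent. Math. \textbf{4} (1968).

\bibitem{problem}
\emph{On some classes of $q$-plurisubharmonic functions}, \url{https://elekpub.bib.uni-wuppertal.de/ubwhsmig/download/pdf/3554626}.

\bibitem{slod}
S\l odkowski, \emph{The Bremermann--Dirichlet problem for $q$-plurisubharmonic functions}, Ann. Scuola Norm. Sup. Pisa (4) \textbf{11} (1984), 303--326.

\end{thebibliography}

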